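\title{Atomicity of $R[x]$ does not force maximal common divisors in $R$}

\begin{abstract}
For an integral domain $R$ consider three conditions: (1) $R[x]$ is atomic; (2) $R[x,y]$ is atomic; (3) $R$ is atomic and every finite subset of $R$ has a maximal common divisor. A conjecture of Roitman asserts that they are equivalent. We prove that (2) and (3) are equivalent and imply (1), and that (1) yields maximal common divisors of pairs, but that (1) implies neither (2) nor (3): for every $N\ge 2$ we construct a domain $R$ with a unique maximal ideal such that $R[x]$ is atomic, all subsets of $R$ with at most $N$ elements have a maximal common divisor, and some subset with $N+1$ elements has none.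
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a \emph{domain} is a commutative integral domain with identity. An \emph{atom} of a domain $D$ is a nonzero nonunit that is not a product of two nonunits, and $D$ is \emph{atomic} if every nonzero nonunit of $D$ is a finite product of atoms.

Let $S$ be a finite subset of a domain $R$. An element $e\in R$ is a \emph{common divisor} of $S$ if $e\mid s$ for all $s\in S$. It is a \emph{maximal common divisor} (MCD) of $S$ if, in addition, every common divisor of $S$ that is a multiple of $e$ is an associate of $e$, that is, a unit multiple of $e$. The domain $R$ is an \emph{MCD domain} if every finite subset of $R$ has an MCD. The sets $\emptyset$ and $\{0\}$ have the MCD $0$, so only sets with a nonzero element matter. For such a set, a common divisor $e$ is nonzero, and the common divisors of $S$ that are multiples of $e$ are the products $eu$ with $u$ a common divisor of $S/e=\{s/e: s\in S\}$. Hence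
\begin{equation}\label{eq:mcd}
e \text{ is an MCD of } S \iff e \text{ is a common divisor of } S \text{ and } S/e \text{ has only units as common divisors.}
\end{equation}
An MCD need not be a multiple of every common divisor, as a greatest common divisor would be; it is a common divisor that cannot be enlarged.

\begin{example}\label{ex:first}
(a) A Noetherian domain is an MCD domain. Fix $0\neq s\in S$ and choose a common divisor $e$ of $S$ for which the ideal $(s/e)$ is maximal; a nonunit common divisor $u$ of $S/e$ would give the larger ideal $(s/eu)$.

(b) In $R=\mathbb Z+t\mathbb R[t]$ the set $\{t,\sqrt2\,t\}$ has no MCD. The divisors of $t$ are nonzero integers or have the form $ct$ with $c\in\mathbb R$, and $ct$ divides both elements only if $1/c$ and $\sqrt2/c$ are integers, which is impossible. So the common divisors are the nonzero integers, and each of them can be doubled.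
\end{example}

Maximal common divisors enter the factorization theory of $R[x]$ in the following way. Call a polynomial over $R$ \emph{primitive} if its only constant divisors are units. A primitive polynomial factors into atoms by induction on the degree, whatever $R$ is. To factor an arbitrary $f\in R[x]$ one therefore wants to write $f=eh$ with $e\in R$ and $h$ primitive, and by \eqref{eq:mcd} this is possible exactly when the coefficients of $f$ have an MCD. So an atomic MCD domain has an atomic polynomial ring. Conversely, if $f$ is irreducible over the fraction field $K$ of $R$, then a factorization of $f$ into atoms consists of constants and one primitive polynomial, and the product of the constants is an MCD of the coefficients. This suggests the following conjecture of Roitman, which is stated in \cite{AZD}.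

\medskip
\noindent\textbf{Conjecture} (Roitman)\textbf{.} \emph{For a domain $R$ the following are equivalent:}
\begin{enumerate}
\item[(1)] \emph{$R[x]$ is atomic;}
\item[(2)] \emph{$R[x,y]$ is atomic;}
\item[(3)] \emph{$R$ is an atomic MCD domain.}
\end{enumerate}
\medskip

To deduce (3) from (1) it would suffice to find, for each finite set $S$, one polynomial in $R[x]$ that is irreducible over $K$ and whose coefficients have the same common divisors as $S$. For a pair, $s_0x+s_1$ will do. For a triple there are many candidates: all $s_0+s_1x^a+s_2x^b$ with $0<a<b$, and more generally all polynomials whose coefficients generate the same ideal as $S$. It is natural to expect that they cannot all be reducible, or at least that they cannot all factor over $R$ without revealing an MCD. We show that they can.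

\begin{theorem}\label{thm:A}
Let $R$ be a domain.
\begin{enumerate}
\item[(a)] $R[x,y]$ is atomic if and only if $R$ is an atomic MCD domain, and in that case $R[x]$ is atomic.
\item[(b)] If $R[x]$ is atomic, then $R$ is atomic and every subset of $R$ with at most two elements has an MCD.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:B}
For every integer $N\ge2$ and every discrete valuation ring $B$ there is a domain $R\supset B$ with a unique maximal ideal such that
\begin{enumerate}
\item[(a)] $R[x]$ is atomic, and hence $R$ is atomic;
\item[(b)] every subset of $R$ with at most $N$ elements has an MCD;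
\item[(c)] some subset of $R$ with $N+1$ elements has no MCD.
\end{enumerate}
In particular $R$ is not an MCD domain, and $R[x,y]$ is not atomic.
\end{theorem}

Thus $(2)\Leftrightarrow(3)\Rightarrow(1)$, but (1) implies neither (2) nor (3), and the conjecture is false. For $N=2$ the set without an MCD has three elements; by Theorem~\ref{thm:A}(b) this is the smallest possible failure, and pairs in that statement cannot be improved to triples.

Theorem~\ref{thm:A} is proved in Section~\ref{sec:A}. Section~\ref{sec:criteria} reduces Theorem~\ref{thm:B} to three properties of an ideal $Q$ of $R$, and Section~\ref{sec:idea} shows on three elements how these properties can coexist. The ring is built in Sections~\ref{sec:split} and~\ref{sec:ring}, and the properties are verified in Sections~\ref{sec:ring}--\ref{sec:sep}.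

\section{Primitive polynomials and the positive results}\label{sec:A}

Let $R$ be a domain with fraction field $K$, and let $P$ be $R[x]$ or $R[x,y]$. Since degrees add, the divisors in $P$ of a nonzero constant are constants, and the units of $P$ are the units of $R$. Hence a constant is an atom of $P$ if and only if it is an atom of $R$, and $R$ is atomic whenever $P$ is.

\begin{lemma}\label{lem:primitive}
Every nonzero primitive $h\in R[x]$ is a unit or a product of atoms of $R[x]$.
\end{lemma}

\begin{proof}
We use induction on $\deg h$. A primitive constant divides itself, so it is a unit. Let $\deg h\ge1$. If $h$ is not an atom, then $h=h_1h_2$ with nonunits $h_1,h_2$. A constant divisor of $h_i$ divides $h$, so $h_1$ and $h_2$ are primitive. Being primitive nonunits, they are nonconstant, so both have degree less than $\deg h$, and the induction hypothesis applies.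
\end{proof}

\begin{lemma}\label{lem:irred}
Let $f\in P$ be nonconstant and irreducible over $K$. If $f$ is a product of atoms of $P$, then the set of coefficients of $f$ has an MCD in $R$.
\end{lemma}

\begin{proof}
Since $f$ is irreducible over $K$, exactly one of the atoms, say $p$, is nonconstant. Let $e\in R$ be the product of the others ($e=1$ if there are none), so that $f=ep$. If $u\in R$ divides all coefficients of $p$, then $p=up'$ with $p'$ nonconstant and hence a nonunit, so $u$ is a unit because $p$ is an atom. By \eqref{eq:mcd}, $e$ is an MCD of the coefficients of $f$.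
\end{proof}

\begin{proposition}\label{prop:ascent}
If $R$ is an atomic MCD domain, then so is $R[x]$.
\end{proposition}

\begin{proof}
Write a nonzero $f\in R[x]$ as $f=eh$ with $e$ an MCD of its coefficients. Then $h$ is primitive by \eqref{eq:mcd}. The constant $e$ is a unit or a product of atoms of $R$, which are atoms of $R[x]$, and Lemma~\ref{lem:primitive} applies to $h$. So $R[x]$ is atomic.

Let $S\subset R[x]$ be finite with a nonzero element. The degrees of the common divisors of $S$ are bounded; choose a common divisor $h$ of largest degree. Then all common divisors of $S/h$ are constants. Let $e\in R$ be an MCD of the set $C$ of all coefficients of all elements of $S/h$. A common divisor of $S/(eh)$ is a common divisor of $S/h$, hence a constant, and it is a common divisor of $C/e$, hence a unit. So $eh$ is an MCD of $S$.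
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $R$ is an atomic MCD domain, then Proposition~\ref{prop:ascent}, applied to $R$ and then to $R[x]$, shows that $R[x]$ and $R[x,y]$ are atomic.

Conversely, let $R[x,y]$ be atomic. Then $R$ is atomic. A set $\{s\}$ has the MCD $s$. Let $S=\{s_0,\dots,s_n\}$ with $s_0\ne0$ and $n\ge1$, and put
\[
f=s_0x+s_1+s_2y+\dots+s_ny^{n-1}.
\]
In a factorization of $f$ in $K[x,y]$ one factor has degree $0$ in $x$; it lies in $K[y]$ and divides the coefficient $s_0\in K^\times$ of $x$, so it is a unit. Thus $f$ is irreducible over $K$, and $S$ has an MCD by Lemma~\ref{lem:irred}. This proves (a). For (b), apply Lemma~\ref{lem:irred} to $f=s_0x+s_1\in R[x]$.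
\end{proof}

The second variable serves only to make room for arbitrarily many coefficients in a polynomial of degree one in $x$. In one variable, Lemma~\ref{lem:irred} becomes a constraint on a counterexample: every polynomial whose coefficients have no MCD must be reducible over $K$, and must split in $R[x]$ into factors of smaller degree. Our ring will sit inside a union of power series rings over algebraically closed fields, where Hensel's lemma supplies such splittings.

\section{Two criteria}\label{sec:criteria}

We concentrate all the bad behavior in one ideal $Q$. Outside $Q$ factorizations have bounded length, and polynomials over $Q$ are factored by passing outside $Q$.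

\begin{proposition}\label{prop:atomic}
Let $R$ be a domain with a unique maximal ideal $\mathfrak m$, and let $Q$ be an ideal of $R$ such that
\begin{enumerate}
\item[(S)] for every $s\in R\setminus Q$ there is a $j$ with $s\notin\mathfrak m^j$.
\end{enumerate}
Then:
\begin{enumerate}
\item[(a)] every nonunit of $R$ outside $Q$ is a product of atoms;
\item[(b)] every finite set $S\subset R$ with $S\not\subset Q$ has an MCD;
\item[(c)] every $h\in R[x]\setminus Q[x]$ is a unit or a product of atoms of $R[x]$.
\end{enumerate}
If moreover
\begin{enumerate}
\item[(F)] every nonzero $f\in Q[x]$ is a product of elements of $R[x]\setminus Q[x]$,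
\end{enumerate}
then $R[x]$ is atomic.
\end{proposition}

\begin{proof}
The nonunits of $R$ are the elements of $\mathfrak m$. So if $s\notin\mathfrak m^j$, then $s$ is not divisible by a product of $j$ nonunits.

(a) The factorizations of $s$ into nonunits have bounded length, and in one of maximal length every factor is an atom.

(b) Fix $s\in S\setminus Q$. Consider the common divisors of $S$ that are products of $j\geq 0$ nonunits, the empty product being $1$. They divide $s$, so $j$ is bounded. Choose such a divisor $e$ with $j$ maximal. A nonunit common divisor $u$ of $S/e$ would make $eu$ a common divisor of $S$ with $j+1$ nonunit factors. So $e$ is an MCD.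

(c) By (b) the coefficients of $h$ have an MCD $e$, and $h=eh'$ with $h'$ primitive. Here $e\notin Q$, since otherwise $h\in Q[x]$. Apply (a) to $e$ and Lemma~\ref{lem:primitive} to $h'$.

Under (F), part (c) shows that every nonzero polynomial is a product of units and atoms. For a nonunit at least one atom occurs, and it absorbs the units.
\end{proof}

The second criterion abstracts Example~\ref{ex:first}(b), which is the case $T=\mathbb Q+t\mathbb R[t]$, $Q=t\mathbb R[t]$, $d=2$.

\begin{lemma}\label{lem:nomcd}
Let $R\subset T$ be domains, let $Q\subset R$ be an ideal of $T$, and let $d\in R$ be a nonunit of $R$ that is a unit of $T$. Let $S\subset Q$ be finite, and assume that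
\begin{enumerate}
\item[(U)] every common divisor of $S$ in $T$ is a unit of $T$.
\end{enumerate}
Then $S$ has no MCD in $R$.
\end{lemma}

\begin{proof}
Let $e$ be a common divisor of $S$ in $R$. By (U), $e$ is a unit of $T$, and so is $ed$. Since $Q$ is an ideal of $T$, we have $s(ed)^{-1}\in Q\subset R$ for all $s\in S$. So $ed$ is a common divisor of $S$ in $R$ and a multiple of $e$, and it is not an associate of $e$ because $d$ is a nonunit of $R$.
\end{proof}

The three conditions pull against each other. Condition (F) asks for many elements outside $Q$ that divide elements of $Q$. Condition (U) forbids any nonunit of $T$ to divide all of $S$. Condition (S) forbids any element outside $Q$ to be divisible by all powers of $d$, although every element of $Q$ is. In Example~\ref{ex:first}(b) the ideal $Q$ is prime, so (F) fails.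

\section{The idea on three elements}\label{sec:idea}

The following notation is fixed for the rest of the paper. Let $N\ge2$, and let $B$ be a discrete valuation ring with uniformizer $d$ and fraction field $F$. Thus $B$ is a principal ideal domain, every nonzero element of $F$ is $d^j$ times a unit of $B$ for a unique $j\in\mathbb Z$, and $\bigcap_jd^jB=0$. Let $\beta_0=1$, let $\beta_1,\dots,\beta_N$ be algebraically independent over $F$, let $\kappa_0$ be an algebraic closure of $F(\beta_1,\dots,\beta_N)$, and let $\bar F$ be the algebraic closure of $F$ in $\kappa_0$. Put
\[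
V=F\beta_0+\dots+F\beta_N\subset\kappa_0,\qquad \dim_FV=N+1 .
\]
Let $\pi$ be an indeterminate. For a power series $a=\sum_ja_j\pi^j$ we call $a_j$ the \emph{level-$j$ component} of $a$, reserving the word \emph{coefficient} for polynomials in $x$, and $\operatorname{ord}a$ is the least $j$ with $a_j\neq0$. The set without an MCD will be
\[
S_0=\{\beta_0\pi^2,\beta_1\pi^2,\dots,\beta_N\pi^2\}.
\]

In this section, which serves only as motivation, $N=2$ and $\kappa\supset\kappa_0$ is a large algebraically closed field. Start from $Q'=V\pi^2+\pi^3\kappa[[\pi]]$ and the rings $B+Q'\subset F+Q'$. The ideal $Q'$ is the kernel of $a\mapsto a_0$, so it is again prime; but level one is empty, and we may adjoin elements of order one to serve as factors. Because $\pi^3\kappa[[\pi]]\subset Q'$, only the levels $0,1,2$ have to be controlled.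

\medskip\noindent\emph{Constants need tags.}
The obvious factorizations $\beta_s\pi^2=\pi\cdot\beta_s\pi$ make $\pi$ a common divisor of $S_0$, against (U), and the factorizations $d^{-j}\pi^2=\pi\cdot d^{-j}\pi$ make $\pi$ divisible by all powers of $d$, against (S). Both defects arise because factors adjoined for different elements interact. We prevent this by giving each $f$ to be factored its own indeterminate $\tau_f$, its \emph{tag}, and writing $f=\beta\pi^2=(\tau_f\pi)(\tau_f^{-1}\beta\pi)$ for $0\ne \beta\in V$. At level one, only the scalar multiples of $\tau_f^{-1}\beta$ carry the tag $\tau_f^{-1}$, so $\tau_f\pi$ can divide an element $\beta'\pi^2$ with $0\neq\beta'\in V$ only if $\beta'\in F\beta$.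

\medskip\noindent\emph{The critical polynomial.}
The coefficients of $f=\pi^2(x^2+\beta_1x+\beta_2)$ are the elements of $S_0$, so no constant of order one may be split off. Write $x^2+\beta_1x+\beta_2=(x-\rho)(x-\rho')$ over $\kappa_0$ and factor
\[
f=\bigl(\tau\pi(x-\rho)\bigr)\bigl(\tau^{-1}\pi(x-\rho')\bigr),\qquad \tau=\tau_f.
\]
This adjoins the level-one components $\tau(B+B\rho)$ and $\tau^{-1}(B+B\rho')$. Suppose that an element with level-one component $c\tau$, where $c\in F+F\rho$, divides every $\beta_s\pi^2$ in the larger ring, which has scalars in $F$. The quotients have level-one components $\beta_sc^{-1}\tau^{-1}$, so $V\subset c(F+F\rho')$. This is impossible, since $\dim V=3>2$. The tag $\tau^{-1}$ is excluded symmetrically. So $f$ factors into two polynomials outside $Q'[x]$, and no common divisor of its coefficients is created. For a pair, the polynomial $\pi^2(x+\beta_1)$ cannot be split into factors of smaller degree, in accordance with Theorem~\ref{thm:A}(b).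

\medskip\noindent\emph{The space $V$ must grow.}
The new elements have the tag-free product $(\tau\rho\pi)(\tau^{-1}\pi)=\rho\pi^2$. Here $\rho\notin V$: the polynomial $x^2+\beta_1x+\beta_2$ is monic of degree one in $\beta_2$, hence irreducible in $F[\beta_1,\beta_2,x]$, hence irreducible over $F(\beta_1,\beta_2)$. The same splitting of $d^{-j}f\in Q'[x]$ produces $d^{-j}\rho\pi^2$. So $\rho\pi^2$ is divisible by all powers of $d$, and (S) forces it into $Q$. We must replace $V$ at level two by a space $\overline V$ that contains the product of a coefficient of $g^+$ and a coefficient of $g^-$ whenever $g^+g^-\in\overline V[x]$, and that is still small enough for (U).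

\medskip\noindent\emph{The splitting must be chosen.}
In higher degree the dimension count is not available, and some splittings are bad. The coefficients of
\[
(x-1)(x^2+\beta_1x+\beta_2)=x^3+(\beta_1-1)x^2+(\beta_2-\beta_1)x-\beta_2
\]
lie in $V$, and splitting off $x-1$ adjoins $\tau\pi$ and all $\tau^{-1}\beta_s\pi$, so that $\tau\pi$ divides $S_0$. The remedy is to split off a root that is transcendental over $F$. Finally, a general polynomial over $Q$ has terms beyond level two, so the splitting has to be lifted by Hensel's lemma; this requires coprime factors, and we therefore split off a root with its full multiplicity.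

\section{Splitting polynomials over $\overline V$}\label{sec:split}

A \emph{valuation} of a field $k$ is a map $v$ from $k^\times$ to a totally ordered abelian group, of arbitrary rank, with $v(ab)=v(a)+v(b)$ and $v(a+b)\ge\min(v(a),v(b))$, where $v(0)=\infty$. Its valuation ring is $\{a: v(a)\ge0\}$. It is \emph{trivial on} a subfield $F$ if $v(F^\times)=0$, which holds exactly when the valuation ring contains $F$. We use two standard facts.
\begin{enumerate}
\item[(V1)] (Gauss's lemma) For $g\in k[x]$ let $v(g)$ be the minimum of the values of its coefficients. Then $v(gh)=v(g)+v(h)$.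
\item[(V2)] The integral closure of a subring $D$ of $k$ in $k$ is the intersection of the valuation rings of $k$ that contain $D$.
\end{enumerate}

Let $v$ be a valuation of $\kappa_0$ trivial on $F$. An $F$-linear combination of elements of value at least $\gamma$ has value at least $\gamma$, so $v(V):=\min_sv(\beta_s)$ is the least value of $v$ on $V$. Define
\[
\overline V=\{a\in\kappa_0:\ v(a)\ge v(V)\text{ for every valuation $v$ of $\kappa_0$ trivial on }F\}.
\]
This is an $F$-subspace of $\kappa_0$ containing $V$. It contains, for instance, $\sqrt{\beta_1\beta_2}$, whose value is the mean of $v(\beta_1)$ and $v(\beta_2)$. For $g\in\kappa_0[x]$ let $C(g)\subset\kappa_0$ be the $F$-span of the coefficients of $g$. The next lemma says that $\overline V$ is large enough to absorb the products met in Section~\ref{sec:idea}, and small enough that no element transcendental over $F$ multiplies $V$ into it.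

\begin{lemma}\label{lem:Vbar}
\begin{enumerate}
\item[(a)] If $g^+,g^-\in\kappa_0[x]$ and $0\ne g^+g^-\in\overline V[x]$, then $\lambda\mu\in\overline V$ for all $\lambda\in C(g^+)$ and $\mu\in C(g^-)$.
\item[(b)] If $z\in\kappa_0$ and $zV\subset\overline V$, then $z\in\bar F$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $v$ be trivial on $F$. (a) By (V1), $v(\lambda\mu)\ge v(g^+)+v(g^-)=v(g^+g^-)\ge v(V)$.

(b) Choose $s$ with $v(\beta_s)=v(V)$. Then $v(z)+v(\beta_s)\ge v(V)$ gives $v(z)\ge0$. So $z$ lies in every valuation ring of $\kappa_0$ containing $F$, and by (V2) it is integral over $F$, that is, $z\in\bar F$.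
\end{proof}

Signs will serve as indices: $\varepsilon\in\{+,-\}$, and $-\varepsilon$ is the opposite sign. Call a pair $(g^+,g^-)$ of polynomials in $\kappa_0[x]$ \emph{safe} if
\begin{equation}\label{eq:safe}
V\not\subset\lambda\, C(g^{-\varepsilon})\quad\text{for every sign }\varepsilon\text{ and every }\lambda\in C(g^{\varepsilon}).
\end{equation}
This is the condition that held for $(x-\rho,\,x-\rho')$ and failed for $(x-1,\,x^2+\beta_1x+\beta_2)$.

\begin{lemma}\label{lem:safe}
Every nonzero $g\in\overline V[x]$ has a factorization $g=g^+g^-$ in $\kappa_0[x]$ with $g^+$ monic, $g^+$ and $g^-$ coprime, and $(g^+,g^-)$ safe. If $V\not\subset C(g)$, one can take $g^+=1$.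
\end{lemma}

\begin{proof}
Let $V\not\subset C(g)$, and take $g^+=1$, $g^-=g$. For $\lambda\in C(g^+)=F$ we have $\lambda C(g)\subset C(g)$, which does not contain $V$. For $\lambda\in C(g)$ the space $\lambda C(g^+)=\lambda F$ has dimension at most $1<\dim V$.

Let $V\subset C(g)$, and let $c$ be the leading coefficient of $g$. If $g$ had no root outside $\bar F$, then $g\in c\bar F[x]$ and $V\subset c\bar F$, so that $\beta_1=\beta_1/\beta_0\in\bar F$, which is false. So $g$ has a root $\rho\in\kappa_0\setminus\bar F$, of multiplicity $m$ say. Put $g^+=(x-\rho)^m$ and $g^-=g/g^+$. These are coprime, and we check \eqref{eq:safe}.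

Suppose that $\lambda\in C(g^+)$ and $V\subset\lambda C(g^-)$. Then $\lambda\ne0$, and for every $\mu\in C(g^+)$ Lemma~\ref{lem:Vbar}(a) gives $(\mu/\lambda)V\subset\mu C(g^-)\subset\overline V$, so $\mu/\lambda\in\bar F$ by Lemma~\ref{lem:Vbar}(b). The leading and constant coefficients of $g^+$ show that $1$ and $\rho^m$ lie in $C(g^+)$. Hence $1/\lambda$ and $\rho^m/\lambda$ lie in $\bar F$, so $\rho^m\in\bar F$ and $\rho\in\bar F$, a contradiction.

Suppose that $\lambda\in C(g^-)$ and $V\subset\lambda C(g^+)$. Since $C(g^+)\subset F[\rho]$, we have $\beta_s=\lambda b_s$ with $b_s\in F[\rho]$, and $b_0\neq0$. Then $\beta_1=b_1/b_0$ and $\beta_2=b_2/b_0$ lie in $F(\rho)$, which has transcendence degree $1$ over $F$. This contradicts the algebraic independence of $\beta_1$ and $\beta_2$.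
\end{proof}

The last step needs $N\ge2$, and the lemma is false for $N=1$: the only factorizations of $g=x+\beta_1$ with $g^+$ monic are $1\cdot g$ and $g\cdot1$, and $V=1\cdot C(g)$.

We need Hensel's lemma for a polynomial whose degree may drop modulo $\pi$, so we include the proof.

\begin{lemma}\label{lem:hensel}
Let $k$ be a field, let $f\in k[[\pi]][x]$ have nonzero reduction $\bar f\in k[x]$ modulo $\pi$, and let $\bar f=g^+g^-$ with $g^+$ monic and $g^+,g^-$ coprime in $k[x]$. Then $f=P^+P^-$ with $P^\pm\in k[[\pi]][x]$ and $P^\pm\equiv g^\pm \pmod\pi$.
\end{lemma}

\begin{proof}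
Let $r=\deg g^+$ and $D=\deg f-r\ge\deg g^-$. Start with $P^\pm=g^\pm$. Suppose that $P^\pm\equiv g^\pm\pmod \pi$, that $P^+$ is monic of degree $r$, that $\deg P^-\le D$, and that $f-P^+P^-=\pi^jh$ with $j\ge1$. Then $\deg h\le\deg f$. By coprimality, $\bar h=ag^-+bg^+$ with $a,b\in k[x]$, and after dividing $a$ by $g^+$ we may assume $\deg a<r$. Then $\deg(ag^-)<\deg\bar f\le\deg f$, so $\deg(bg^+)\le\deg f$ and $\deg b\le D$. We have
\[
(P^++\pi^ja)(P^-+\pi^jb)\equiv P^+P^-+\pi^j(ag^-+bg^+)\equiv f\pmod{\pi^{j+1}},
\]
and the new factors satisfy the same conditions with $j+1$ in place of $j$. The degrees stay bounded and step $j$ changes the coefficients by multiples of $\pi^j$, so the factors converge coefficientwise to the required $P^\pm$.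
\end{proof}

\section{The ring}\label{sec:ring}

\subsection*{The tower of fields}
Adjoining tags enlarges the field of components, and since $Q$ contains all series of order at least three, this creates new polynomials over $Q$, which need new tags. We therefore iterate. Given an algebraically closed field $\kappa_n\supset\kappa_0$, put
\[
O_n=\kappa_n[[\pi]],\qquad Q_n=\overline V\pi^2+\pi^3O_n .
\]
Let $\mathcal F_0$ be the set of nonzero polynomials in $Q_0[x]$, and for $n\geq1$ let $\mathcal F_n=Q_n[x]\setminus Q_{n-1}[x]$. Let $\kappa_{n+1}$ be an algebraic closure of $\kappa_n(\tau_f:f\in\mathcal F_n)$, where the $\tau_f$ are independent indeterminates over $\kappa_n$. Put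
\[
\kappa=\bigcup_n\kappa_n,\qquad O=\bigcup_nO_n\subset\kappa[[\pi]],\qquad Q=\bigcup_nQ_n=\overline V\pi^2+\pi^3O,\qquad \mathcal F=\bigcup_n\mathcal F_n .
\]
A polynomial has finitely many coefficients, so every nonzero $f\in Q[x]$ lies in $\mathcal F_n$ for exactly one $n$, and its tag is transcendental over the field $\kappa_n$ that contains all components of its coefficients. This is the reason for working with $O$ and not with $\kappa[[\pi]]$. An element $a\in O$ with $a_0\ne0$ is invertible in the ring $O_n$ that contains it, hence in $O$. The whole family $(\tau_f)_{f\in\mathcal F}$ is algebraically independent over $\kappa_0$, because the tags from $\mathcal F_n$ are independent over $\kappa_n$, which contains $\kappa_0$ and the earlier tags.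

\subsection*{The factorizations}
Let $f\in\mathcal F_n$. Write $f=\pi^kf^\flat$ with $f^\flat\in O_n[x]$ and with nonzero reduction $\bar f\in\kappa_n[x]$ of $f^\flat$ modulo $\pi$. Then $k\ge2$.

\medskip\noindent\emph{Type I: $k=2$.} The coefficients of $\bar f$ are the level-two components of the coefficients of $f$, so $\bar f\in\overline V[x]$. Choose $\bar f=g_f^+g_f^-$ as in Lemma~\ref{lem:safe}, with $g_f^+=1$ if $V\not\subset C(\bar f)$. A B\'ezout identity in $\kappa_0[x]$ shows that the factors remain coprime in $\kappa_n[x]$. Lemma~\ref{lem:hensel} gives $f^\flat=P^+P^-$ with $P^\pm\in O_n[x]$ and $P^\pm\equiv g_f^\pm\pmod\pi$; if $g_f^+=1$ we take $P^+=1$ and $P^-=f^\flat$. Put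
\[
q_f^+=\tau_f\pi P^+,\qquad q_f^-=\tau_f^{-1}\pi P^-,\qquad\text{so that } f=q_f^+q_f^- .
\]

\noindent\emph{Type II: $k\ge3$.} Here we split off constants until order two is reached, where the tag keeps the remaining factor out of $Q[x]$ and nothing is added at level one. Put
\[
q_f^+=\tau_f\pi,\qquad q_f^-=\tau_f^{-(k-2)}\pi^2f^\flat,\qquad\text{so that } f=(q_f^+)^{k-2}q_f^- .
\]

\subsection*{The rings $R\subset T$}
For $B$-submodules $M,M'$ of $O$ let $MM'$ be the $B$-span of the products $aa'$ with $a\in M$, $a'\in M'$, and let $FM$ be the $F$-span of $M$. Let $W_f^\pm\subset\pi O$ be the $B$-span of the coefficients of $q_f^\pm$, and let $W=\sum_{f\in\mathcal F}(W_f^++W_f^-)$. Define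
\[
\mathfrak n=W+W^2+Q,\qquad R=B+\mathfrak n,\qquad T=F+F\mathfrak n=F+FW+FW^2+Q .
\]
The last equality uses $FQ=Q$, which holds because $\overline V$ is an $F$-space.

\begin{lemma}\label{lem:ring}
\begin{enumerate}
\item[(a)] $R\subset T$ are subrings of $O$, and $Q$ is an ideal of $T$ and of $R$.
\item[(b)] An element $a\in R$ is a unit of $R$ if and only if $a_0\in B^\times$, and $a\in T$ is a unit of $T$ if and only if $a_0\ne0$. Hence $R$ has the unique maximal ideal $\mathfrak m=dB+\mathfrak n$, and $d$ is a nonunit of $R$ and a unit of $T$.
\item[(c)] All $q_f^\pm$ lie in $R[x]\setminus Q[x]$. Hence $Q$ satisfies condition \textup{(F)}.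
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $W\subset\pi O$ and $W^2,Q\subset\pi^2O$. Among the products of two of the modules $W,W^2,Q$, the product $WW$ is $W^2$, and all others lie in $\pi^3O\subset Q$. So $R$ and $T$ are closed under multiplication, and $TQ\subset FQ+\pi^3O=Q$.

(b) Since $\mathfrak n\subset\pi O$, the map $a\mapsto a_0$ is a ring homomorphism $R\to B$ with kernel $\mathfrak n$, so a unit has $a_0\in B^\times$. Conversely, if $a_0\in B^\times$, then $a=a_0(1+z)$ with $z\in\mathfrak n$. The element $1+z$ is invertible in $O$, and
\[
(1+z)^{-1}=1-z+z^2-z^3(1+z)^{-1}\in R,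
\]
because the last term lies in $\pi^3O\subset Q$. The nonunits of $R$ are thus the elements with $a_0\in dB$, and they form the ideal $\mathfrak m$. The same argument applies to $T$, with $F$ and $F\mathfrak n$ in place of $B$ and $\mathfrak n$.

(c) The coefficients of $q_f^\pm$ lie in $W\subset R$. Elements of $Q$ have order at least $2$. In type I both $q_f^\pm$ have a coefficient of order $1$ because $g_f^\pm\neq0$, and in type II so does $q_f^+$. In type II some coefficient of $q_f^-$ has level-two component $\tau_f^{-(k-2)}c$ with $c\in\kappa_n^\times$. This is transcendental over $\kappa_n\supset\overline V$, so the coefficient is not in $Q$.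
\end{proof}

\subsection*{Level one}
For $f$ of type I let $\Lambda_f^\pm\subset\kappa_0$ be the $B$-span of the coefficients of $g_f^\pm$, so that $F\Lambda_f^\pm=C(g_f^\pm)$. For $f$ of type II let $\Lambda_f^+=B$ and $\Lambda_f^-=0$. These are finitely generated $B$-submodules of $\kappa_0$. We write $\tau_f^\varepsilon$ for $\tau_f^{\pm1}$ according to the sign $\varepsilon$.

\begin{lemma}\label{lem:level1}
Let $f\in\mathcal F$ and let $\varepsilon$ be a sign.
\begin{enumerate}
\item[(a)] The level-one components of the elements of $W_f^\varepsilon$ form the module $\tau_f^\varepsilon\Lambda_f^\varepsilon$.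
\item[(b)] $\Lambda_f^+\Lambda_f^-\subset\overline V$.
\item[(c)] $V\not\subset cF\Lambda_f^{-\varepsilon}$ for every $c\in F\Lambda_f^\varepsilon$.
\end{enumerate}
\end{lemma}

\begin{proof}
Type I: the level-one component of the coefficient of $x^i$ in $\tau_f^\varepsilon\pi P^\varepsilon$ is $\tau_f^\varepsilon$ times the coefficient of $x^i$ in $g_f^\varepsilon$, which gives (a); (b) is Lemma~\ref{lem:Vbar}(a), and (c) is \eqref{eq:safe}. Type II: $W_f^+=B\tau_f\pi$ and $W_f^-\subset\pi^2O$, which gives (a); the products in (b) and (c) are zero because $\Lambda_f^-=0$.
\end{proof}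

\section{A set with no maximal common divisor}\label{sec:nomcd}

The tags reduce condition (U), which concerns all of $T$, to one polynomial $f$ at a time. The mechanism is the standard fact that the units of a Laurent polynomial ring over a field are the nonzero constants times monomials.

\begin{proposition}\label{prop:nomcd}
Every common divisor of $S_0$ in $T$ is a unit of $T$. Consequently $S_0$ has no MCD in $R$.
\end{proposition}

\begin{proof}
Let $a\in T$ be a nonunit with $ab_s=\beta_s\pi^2$ and $b_s\in T$ for $0\le s\le N$. Then $a_0=0$ by Lemma~\ref{lem:ring}(b), and $\operatorname{ord}a+\operatorname{ord}b_s=2$, so $a$ has order $2$ or $1$.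

If $\operatorname{ord}a=2$, then $(b_s)_0\in F^\times$ and $a_2(b_s)_0=\beta_s$. Hence $\beta_1=\beta_1/\beta_0=(b_1)_0/(b_0)_0\in F$, a contradiction.

Let $\operatorname{ord}a=1$. Then all $b_s$ have order $1$, and $\lambda=a_1$ and $\mu_s=(b_s)_1$ satisfy $\lambda\mu_s=\beta_s$. Among the summands $F$, $FW$, $FW^2$, $Q$ of $T$, only $FW$ contributes to level one. By Lemma~\ref{lem:level1}(a), $\lambda$ and the $\mu_s$ lie in
\[
L=\bigoplus_{f\in\mathcal F}\bigl(\tau_fF\Lambda_f^+\oplus\tau_f^{-1}F\Lambda_f^-\bigr)\subset\kappa_0[\tau_f^{\pm1}:f\in\mathcal F].
\]
An element of this Laurent polynomial ring lies in $L$ exactly when it involves only monomials $\tau_f^\varepsilon$, each with a coefficient in $F\Lambda_f^\varepsilon$. Since $\lambda\mu_0=1$, the element $\lambda$ is a unit of the Laurent ring, hence a single term: $\lambda=c\tau_f^\varepsilon$ with $0\ne c\in F\Lambda_f^\varepsilon$. Then $\mu_s=\beta_sc^{-1}\tau_f^{-\varepsilon}\in L$ gives $\beta_sc^{-1}\in F\Lambda_f^{-\varepsilon}$ for all $s$, that is, $V\subset cF\Lambda_f^{-\varepsilon}$. This contradicts Lemma~\ref{lem:level1}(c).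

Since $S_0\subset V\pi^2\subset Q$, the second statement follows from Lemmas~\ref{lem:nomcd} and~\ref{lem:ring}.
\end{proof}

In $T$ itself, $1$ is an MCD of $S_0$. The failure in $R$ is due to the nonunit $d$ of $B$, which is why the construction starts from a discrete valuation ring and not from a field.

\section{Separation modulo $Q$}\label{sec:sep}

It remains to verify (S). Call a $B$-module $M$ \emph{separated} if $\bigcap_jd^jM=0$. Submodules and direct sums of separated modules are separated (for direct sums, project to the summands), and free modules are separated because $B$ is. Arbitrary sums and increasing unions need not be: $F=\bigcup_jd^{-j}B$. The proof below therefore decomposes $R/Q$ into a direct sum, using the tags, and controls the pieces by the following lemma.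

\begin{lemma}\label{lem:YG}
Let $H$ be an $F$-vector space, and let $Y,G\subset H$ be $B$-submodules with $Y$ free and $G$ finitely generated. Then $Y+G$ is separated.
\end{lemma}

\begin{proof}
A $B$-basis of $Y$ is linearly independent over $F$, since an $F$-linear relation becomes a $B$-linear one after multiplication by a power of $d$. Extend it to an $F$-basis of $H$, and let $\Phi\supset Y$ be the free $B$-module on this basis. The finitely many generators of $G$ lie in $d^{-s}\Phi$ for some $s\ge0$. So $Y+G$ is a submodule of the free module $d^{-s}\Phi$.
\end{proof}

\begin{proposition}\label{prop:sep}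
The $B$-module $R/Q$ is separated.
\end{proposition}

\begin{proof}
The $B$-linear map
\[
\varphi\colon R\to F\oplus\kappa\oplus\kappa/\overline V,\qquad a\mapsto(a_0,\ a_1,\ a_2\bmod\overline V),
\]
has kernel $\overline V\pi^2+\pi^3O=Q$. We show that its image $A$ is separated. The level-two components of the elements of $W_f^\pm$ come from the Hensel lifts and from $f^\flat$; they involve arbitrary elements of $\kappa_n$, not only Laurent polynomials in tags over $\kappa_0$. So we cannot grade by all tags at once, and we proceed along the tower.

Let $\mathcal F_{<n}=\bigcup_{j<n}\mathcal F_j$ and $W_{<n}=\sum_{g\in\mathcal F_{<n}}(W_g^++W_g^-)\subset\pi O_n$. Let $\Lambda_{<n}\subset\kappa_n$ be the module of level-one components of $W_{<n}$, and let $A_n=\varphi(B+W_{<n}+W_{<n}^2)$. Then $A_0\cong B$ and $A=\bigcup_nA_n$. We claim that $A_{n+1}=A_n\oplus C_n$ with $C_n$ separated. This gives $A=A_0\oplus\bigoplus_nC_n$ and proves the proposition.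

Fix $n$. Let $E=\kappa_n[\tau_f^{\pm1}:f\in\mathcal F_n]=\bigoplus_e\kappa_n\tau^e\subset\kappa_{n+1}$, where $e$ runs over the free abelian group with basis $(\delta_f)_{f\in\mathcal F_n}$ and $\tau^{\delta_f}=\tau_f$. Since $\overline V\subset\kappa_n$, we have a decomposition into $F$-vector spaces
\[
F\oplus E\oplus E/\overline V=\bigoplus_eH_e,\qquad H_0=F\oplus\kappa_n\oplus\kappa_n/\overline V,\qquad H_e=0\oplus\kappa_n\tau^e\oplus\kappa_n\tau^e\quad(e\ne0),
\]
and $A_n\subset H_0$. Expanding $W_{<n+1}$ and $W_{<n+1}^2$, we see that $A_{n+1}$ is the sum of $A_n$ and the images under $\varphi$ of the modules in the table below, where $f,g\in\mathcal F_n$ and $\varepsilon,\varepsilon'$ are signs. For the first two rows, recall that $q_f^\pm$ is a power of $\tau_f$ times a polynomial in $\pi O_n[x]$. For the other rows, note that a product $ww'$ of elements of $\pi O$ has components zero at levels $0$ and $1$ and $w_1w_1'$ at level $2$, and apply Lemma~\ref{lem:level1}(a). In every row the image lies in a single $H_e$.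
\begin{center}
\begin{tabular}{lll}
\hline
module & $e$ & image in $H_e$\\
\hline
$W_f^+$ & $\delta_f$ & finitely generated\\
$W_f^-$ & $-\delta_f$ (type I), $-(k-2)\delta_f$ (type II) & finitely generated\\
$W_f^\varepsilon W_g^{\varepsilon'}$, $f\ne g$ & $\varepsilon\delta_f+\varepsilon'\delta_g$ & $\tau_f^\varepsilon\tau_g^{\varepsilon'}\Lambda_f^\varepsilon\Lambda_g^{\varepsilon'}$ at level 2\\
$W_f^\varepsilon W_f^\varepsilon$ & $2\varepsilon\delta_f$ & $\tau_f^{2\varepsilon}\Lambda_f^\varepsilon\Lambda_f^\varepsilon$ at level 2\\
$W_f^+W_f^-$ & $0$ & $\Lambda_f^+\Lambda_f^-\bmod\overline V$ at level 2\\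
$W_f^\varepsilon W_{<n}$ & $\varepsilon\delta_f$ & $\tau_f^\varepsilon\Lambda_f^\varepsilon\Lambda_{<n}$ at level 2\\
\hline
\end{tabular}
\end{center}

The fifth row is the only one in which the tags cancel, and there the image is zero by Lemma~\ref{lem:level1}(b). This is the purpose of $\overline V$. Hence
\[
A_{n+1}=A_n\oplus\bigoplus_{e\ne0}M_e,
\]
where $M_e\subset H_e$ is the sum of the images listed with exponent $e$. A nonzero $e$ determines the polynomials $f$, or $f$ and $g$, that are involved, so $M_e$ is a finite sum. The images in the first four rows are finitely generated. So $M_e=Y+G$ with $G$ finitely generated, where $Y=\tau_f^\varepsilon\Lambda_f^\varepsilon\Lambda_{<n}$ at level two if $e=\varepsilon\delta_f$, and $Y=0$ otherwise.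

By Lemma~\ref{lem:YG} it suffices to show that $Y$ is free. By Lemma~\ref{lem:level1}(a), $\Lambda_{<n}$ is the sum of the modules $\tau_g^{\eta}\Lambda_g^{\eta}$ over $g\in\mathcal F_{<n}$ and signs $\eta$, so
\[
\Lambda_f^\varepsilon\Lambda_{<n}=\sum_{g,\eta}\tau_g^\eta\,\Lambda_f^\varepsilon\Lambda_g^\eta .
\]
The modules $\Lambda_f^\varepsilon\Lambda_g^\eta$ lie in $\kappa_0$, and the monomials $\tau_g^\eta$ are linearly independent over $\kappa_0$, so the sum is direct. Each summand is finitely generated and torsion-free over the principal ideal domain $B$, hence free. Thus $Y$ is free, every $M_e$ is separated, and so is $C_n=\bigoplus_{e\neq0}M_e$.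
\end{proof}

\begin{corollary}\label{cor:S}
$\bigcap_j(\mathfrak m^j+Q)=Q$. In particular $Q$ satisfies condition \textup{(S)}.
\end{corollary}

\begin{proof}
Let $j\ge2$, and expand a product of $j$ elements of $\mathfrak m=dB+\mathfrak n$. A term with at least three factors from $\mathfrak n\subset\pi O$ lies in $\pi^3O\subset Q$, and every other term has at least $j-2$ factors from $dB$. So $\mathfrak m^j\subset d^{j-2}R+Q$, and $\bigcap_j(d^{j}R+Q)=Q$ by Proposition~\ref{prop:sep}.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:end}

The ring $R\supset B$ of Section~\ref{sec:ring} is a domain with the unique maximal ideal $\mathfrak m$ by Lemma~\ref{lem:ring}. The ideal $Q$ satisfies (F) by Lemma~\ref{lem:ring}(c) and (S) by Corollary~\ref{cor:S}, so $R[x]$ is atomic by Proposition~\ref{prop:atomic}, and $R$ is atomic by Theorem~\ref{thm:A}(b). This is (a). Part (c) is Proposition~\ref{prop:nomcd}, as $S_0$ has $N+1$ elements, and then $R[x,y]$ is not atomic by Theorem~\ref{thm:A}(a).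

For (b), let $S=\{s_0,\dots,s_r\}\subset R$ with $r+1\le N$ contain a nonzero element. If $S\not\subset Q$, Proposition~\ref{prop:atomic}(b) applies. Let $S\subset Q$ and $f=\sum_is_ix^i\in\mathcal F$. The point is that $f$ has too few coefficients to require a splitting into nonconstant factors, so that $f=uh$ with $u\in R$ and $h=q_f^-$. Indeed, if $f$ has type II, take $u=(\tau_f\pi)^{k-2}=(q_f^+)^{k-2}$. If $f$ has type I, then $\dim_FC(\bar f)\le N<\dim_FV$, so $V\not\subset C(\bar f)$; by our choices $g_f^+=1$ and $P^+=1$, and we take $u=\tau_f\pi=q_f^+$. In both cases the coefficients $s_i/u$ of $h$ do not all lie in $Q$, by Lemma~\ref{lem:ring}(c). So $S/u$ has an MCD $e$ by Proposition~\ref{prop:atomic}(b), the set $S/(ue)$ has only units as common divisors, and $ue$ is an MCD of $S$ by \eqref{eq:mcd}. \qed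

\begin{thebibliography}{1}

\bibitem{AZD}
\emph{Atomicity in rings with zero divisors},
\texttt{https://www.mobt3ath.com/uplode/book/\allowbreak book-128551.pdf?ver=accessable}

\end{thebibliography}
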